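# Straight nonrepetitive colorings and bipartite geometric graphs

## Thue words on lines, and the guess that $\chi$ controls $\bar\pi$

Draw a graph in the plane with straight edges, and color its vertices so that, whenever you walk along a path that stays on one line, you never see a block of colors immediately followed by the same block. Do we need many more colors than an ordinary proper coloring uses? The answer one would first guess is that the number needed is bounded in terms of the chromatic number. On a single line three colors are enough, however long the line is, and the restriction applies to each line separately. We first make the terms precise, then test this guess.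

**Definition (repetition).** A sequence $r_1r_2\dots r_{2t}$ with $t\ge 1$ is a repetition if $r_i=r_{i+t}$ for $i=1,\dots,t$. A segment of a sequence is a subsequence of consecutive terms. A sequence is nonrepetitive if none of its segments is a repetition.

For example, $abcbc$ is not nonrepetitive, because of its segment $bcbc$. The sequence $abcab$ is nonrepetitive: no two neighbors are equal, and its two segments of length 4, $abca$ and $bcab$, are not repetitions.

**Definition (geometric graph).** A geometric graph is a finite graph drawn in the plane such that each vertex corresponds to a point and every edge is a closed line segment connecting two vertices but not passing through a third vertex. Edges may cross.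

For example, if $p_1,p_2,p_3$ are vertices in this order on a line, then $p_1p_2$ and $p_2p_3$ may be edges, but $p_1p_3$ may not. In general, an edge joins two vertices that are consecutive among all vertices on its line.

**Definition (straight path and $\bar\pi$).** A straight path is a path of the graph whose vertices are collinear. A straight nonrepetitive coloring is a vertex coloring such that the color sequence on every straight path is nonrepetitive. The least number of colors in such a coloring is $\bar\pi(G)$.

Edges on a line join consecutive vertices of that line, so a straight path walks along its line without turning back. "Coloring" will always mean vertex coloring with no condition imposed, and $\chi$ is the ordinary chromatic number. An edge is a straight path on two vertices, and its colors may not read $aa$. Hence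
$$\bar\pi(G)\ge \chi(G)\quad\text{for every geometric graph } G. \tag{1}$$

Conjecture 10 of the text "Nonrepetitive colorings of line arrangements" is the guess above: there is a function $f:\mathbb N\to\mathbb N$ such that $\bar\pi(G)\le f(\chi(G))$ for every geometric graph $G$. Here are three tests.

**One line.** Let $G$ be a path with all vertices on a line. With two colors, a sequence without equal neighbors alternates, and as soon as it has four terms it contains $abab$. So four vertices already need three colors. By Thue's theorem there are arbitrarily long nonrepetitive sequences on three symbols, so three colors always suffice. Thus $\chi=2$ and $\bar\pi=3$ for every straight path on at least four vertices.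

**Short straight paths.** If every straight path of $G$ has at most 3 vertices, then $\bar\pi(G)=\chi(G)$. Indeed, a repetition has even length, so one with at most 3 terms has length 2 and is of the form $aa$. Hence every proper coloring is a straight nonrepetitive coloring, and (1) gives the other inequality.

**Layered graphs.** Suppose the vertices lie on horizontal lines, called levels $1,2,\dots,M$ from bottom to top, and every edge joins two consecutive levels. A square grid turned by $45^\circ$ is an example. Coloring levels by parity shows $\chi\le2$. Take a nonrepetitive word $s_1\dots s_M$ on three symbols, and give every vertex on level $i$ the color $s_i$. A straight path with an edge lies on a non-horizontal line. This line meets each level once, so the path does not return to a level, and it visits consecutive levels in increasing or decreasing order. Its colors form a segment of $s_1\dots s_M$, read forward or backward, which is nonrepetitive. So $\bar\pi\le 3$, no matter how many lines cross each other.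

All three tests support the guess. Nevertheless the guess is false, already for $\chi=2$. The third test shows where to look.

## Skipped levels and the pattern $abab$

Coloring by levels works because a straight path reads *consecutive* levels. If edges may skip levels, a straight path reads a *subsequence* of $s_1\dots s_M$, and long sequences on few symbols cannot avoid repetitions in subsequences. Keep the graph bipartite as follows. Use levels $1,\dots,2N$, and for $J\subseteq\{1,\dots,N\}$ let
$$T_J=\{2j-1,\,2j : j\in J\}. \tag{2}$$
For example, $T_{\{1,3\}}=\{1,2,5,6\}$: a path on these levels skips levels 3 and 4. In increasing order the elements of $T_J$ alternate odd, even, odd, even. So a graph all of whose straight paths run through the levels of sets $T_J$ is properly colored by the parity of the level.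

Suppose the color depends only on the level, level $i$ having color $\kappa_i$, one of $c$ colors, and let $N=c^2+1$. Two of the $N$ pairs $(\kappa_{2j-1},\kappa_{2j})$ are equal to the same $(a,b)$. If $J$ consists of the two indices, a straight path on the levels $T_J$ reads $abab$. So level colorings fail once every $T_J$ with $|J|=2$ is realized by a straight path.

Of course, other colorings exist. If we draw one path per set $J$, all pairwise disjoint, then every straight path stays in one component, each component is a path, and three colors suffice. We must force *every* coloring to behave like a level coloring on some usable configuration of points, for all sets $J$ at once, because the pigeonhole step picks $J$ only after the coloring is known.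

Forcing such uniformity is the business of Ramsey theory, and a sensible first attempt uses the integer grid $\{1,\dots,L\}\times\{1,\dots,2N\}$ as vertex set, with $(s,i)$ on level $i$, and the lines $s=x+di$ with integers $x,d$. The attempt stops here: such a line contains a grid point on *every* level where $x+di\in\{1,\dots,L\}$. An edge from level 2 to level 5 on it would pass through the vertices on levels 3 and 4, which is forbidden; and if we only join consecutive grid points on these lines, we are back at a layered graph with $\bar\pi\le3$.

So two demands conflict. The vertex set must be rich enough for a Ramsey theorem, and yet a line made for $J$ must meet it on the levels of $T_J$ and on *no* other level. The way out is to take as horizontal coordinate a generic linear image of a grid of high dimension, with one dimension for each pair $(J,i)$, $i\in T_J$. Linear independence over $\mathbb Q$ then decides exactly which levels a line meets in a vertex.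

## Three theorems on $\chi$ and $\bar\pi$

**Theorem 1.** For all $k\ge2$, $c\ge1$ there is a geometric graph $G$ with $\chi(G)=2$, in which every straight path has at most $2k$ vertices, such that every coloring of $V(G)$ with $c$ colors contains a straight path on $2k$ vertices colored $abab\cdots ab$ (possibly $a=b$).

For $k=2$ the pattern $abab$ is a repetition, so $\chi(G)=2$ and $\bar\pi(G)>c$. If $f$ existed as in Conjecture 10, then $c=\max\{1,f(2)\}$ would give a graph with $\chi(G)=2$ and $\bar\pi(G)>f(2)$, a contradiction. **Hence Theorem 1 disproves Conjecture 10**, already for bipartite graphs.

**Theorem 2.** In Theorem 1 one can additionally require that $G$ has girth greater than any prescribed $g$.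

**Theorem 3.**

1. If every straight path of $G$ has at most 3 vertices, then $\bar\pi(G)=\chi(G)$. In contrast, for every $g$, among bipartite geometric graphs of girth $>g$ whose straight paths have at most 4 vertices, $\bar\pi$ is unbounded.
2. For nonempty geometric graphs, the pairs $(\chi(G),\bar\pi(G))$ that occur are exactly $(1,1)$ and $(q,m)$ with $m\ge q\ge2$. Each pair $(q,m)$ with $m\ge q\ge 2$ occurs for a graph of girth $>g$ (any prescribed $g$) with all straight paths on at most 4 vertices.

Girth is the length of a shortest cycle, infinite for forests. We write $[m]=\{1,\dots,m\}$.

## The Hales–Jewett theorem and corners $x+de_q$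

The Ramsey tool is the Hales–Jewett theorem (Hales–Jewett, Trans. AMS 106 (1963)).

**Theorem (Hales–Jewett).** For all $Q,r$ there is $m$ such that every $r$-coloring of $[Q]^m$ has a monochromatic combinatorial line, that is, words $w(1),\dots,w(Q)$ for which there is a nonempty set $S\subseteq[m]$ with $w(q)_j=q$ for $j\in S$, and $w(q)_j$ independent of $q$ for $j\notin S$.

For $Q=3$, $m=2$, the words $11,22,33$ form a line with $S=\{1,2\}$, and $12,22,32$ form a line with $S=\{1\}$.

**Corollary (a case of Gallai's theorem).** For all $Q,r$ there is $L_0$ such that for every $r$-coloring of $[L_0]^Q$ there are $x\in\mathbb Z^Q$ and an integer $d\ge1$ such that $x+de_1,\dots,x+de_Q$ all lie in $[L_0]^Q$ and have the same color. Here $e_q$ are the unit vectors.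

For $Q=2$ this can be seen by hand with $L_0=r+1$. The $r+1$ points of $[r+1]^2$ with coordinate sum $r+2$ include two of the same color, say $(a,b)$ and $(a',b')$ with $a<a'$. With $x=(a,b')$ and $d=a'-a=b-b'$ they are $x+de_2$ and $x+de_1$.

*Proof.* The point is to turn words into vectors by counting letters. Take $m$ from Hales–Jewett for $Q,r$, and let $L_0=m+1$. Color a word $w\in[Q]^m$ by the color of
$$(1,\dots,1)+\sum_{j=1}^m e_{w_j}.$$
Each coordinate of this vector lies between $1$ and $m+1$, so it is in $[L_0]^Q$. A monochromatic line with active set $S$ gives the points $x+|S|e_q$, $q\in[Q]$, where $x=(1,\dots,1)+\sum_{j\notin S}e_{w(q)_j}$ does not depend on $q$. Put $d=|S|\ge1$. $\square$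

## A generic projection of a high-dimensional grid

Fix $k\ge2$ and $c\ge1$. Put $N=(k-1)c^2+1$, let $\mathcal J$ be the family of all $k$-subsets of $[N]$, and define $T_J\subseteq[2N]$ by (2). Since $N\ge k$, the family $\mathcal J$ is nonempty. The number $N$ is chosen so that among $N$ pairs of colors, which take at most $c^2$ values, some $k$ agree. For $k=c=2$ we have $N=5$, ten levels, and $|\mathcal J|=10$.

**The parameters.** Choose real numbers $\alpha_J,\beta_J$ $(J\in\mathcal J)$ and $\tau_1<\dots<\tau_{2N}$, all together algebraically independent over $\mathbb Q$. Such numbers exist: pick them one at a time, each outside the countable set of reals algebraic over the field generated by those before, and then sort the $\tau$'s. The numbers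
$$\alpha_J,\quad \beta_J,\quad \beta_J\tau_i\qquad(J\in\mathcal J,\ i\in[2N]) \tag{3}$$
are distinct monomials in algebraically independent numbers, so they are linearly independent over $\mathbb Q$: a rational linear relation would be a nonzero polynomial relation. From now on we compare coefficients of the numbers (3).

**The coordinates.** Let $I=\{(J,i): J\in\mathcal J,\ i\in T_J\}$ and $Q=|I|=2k|\mathcal J|$. We index the coordinates of $\mathbb Z^Q$ by $I$. For $(J,i)\in I$ put
$$\lambda_{J,i}=\alpha_J+\beta_J\tau_i,\qquad \Phi(n)=\sum_{(J,i)\in I}n_{J,i}\lambda_{J,i}\quad(n\in\mathbb Z^Q).$$
The design is this. For fixed $J$ the number $\lambda_{J,i}$ is an affine function of the height $\tau_i$, which will make points collinear. And $\beta_J\tau_i$ occurs in the formula for $\Phi$ only when $i\in T_J$, which will keep the line for $J$ away from vertices on other levels.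

The map $\Phi$ is injective: the coefficient of $\beta_J\tau_i$ in $\Phi(n)$ is $n_{J,i}$, so $\Phi(n)$ determines $n$.

**The points.** For $L\ge1$ let
$$V_L=\{P(n,i): n\in[L]^Q,\ i\in[2N]\}\subset\mathbb R^2,\qquad P(n,i)=(\Phi(n),\tau_i).$$
Points $P(n,i)$ for different $(n,i)$ are different, so $|V_L|=2NL^Q$.

**The sets $h$.** Call $(x,d,J)$ **admissible** if $x\in\mathbb Z^Q$, $d\ge1$ is an integer, $J\in\mathcal J$, and $x+de_q\in[L]^Q$ for all $q\in I$. For an admissible triple put
$$h(x,d,J)=\{P(x+de_{J,i},\,i): i\in T_J\}\subseteq V_L.$$
For $J=\{1,3\}$ (with $k=2$) these are four points, on levels $1,2,5,6$, whose horizontal coordinates are $\Phi(x)+d\alpha_J+d\beta_J\tau_i$ for $i=1,2,5,6$.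

**Lemma 1.** Let $(x,d,J)$ be admissible and let $\ell(x,d,J)$ be the line $\{(s,\tau): s=\Phi(x)+d\alpha_J+d\beta_J\tau\}$.

(i) $\ell(x,d,J)\cap V_L=h(x,d,J)$, and this set has exactly $2k$ points.

(ii) Distinct admissible triples give distinct lines. Hence two distinct sets $h$ share at most one point.

*Proof.* (i) On $\ell(x,d,J)$ the first coordinate is a function of the second. So for each $i\in[2N]$ the line has exactly one point at height $\tau_i$, and we check each level.

Let $i\in T_J$. The first coordinate of this point is
$$\Phi(x)+d(\alpha_J+\beta_J\tau_i)=\Phi(x)+d\lambda_{J,i}=\Phi(x+de_{J,i}),$$
so the point is $P(x+de_{J,i},i)$, which lies in $V_L$ by admissibility. These are $|T_J|=2k$ points on different levels.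

Let $i\notin T_J$, and suppose the point lies in $V_L$. Then for some $y\in[L]^Q$
$$d\alpha_J+d\beta_J\tau_i=\Phi(y)-\Phi(x)=\Phi(y-x).$$
The right side is a rational combination of numbers $\alpha_{J'}$ and $\beta_{J'}\tau_{i'}$ with $i'\in T_{J'}$. Since $i\notin T_J$, the number $\beta_J\tau_i$ does not occur in it, whereas on the left it has coefficient $d\ne0$. This contradicts the linear independence of (3).

(ii) Suppose the lines for $(x,d,J)$ and $(x',d',J')$ coincide. Comparing the coefficients of $\tau$ gives $d\beta_J=d'\beta_{J'}$, so $J=J'$ and $d=d'$ by (3). Comparing the constant terms gives $\Phi(x)=\Phi(x')$, so $x=x'$. Thus distinct triples have distinct lines, and two distinct lines share at most one point. $\square$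

In particular, since $2k\ge2$ points determine a line, triples and sets $h$ correspond one to one, and we use either word.

## Bipartite graphs built from the sets $h(x,d,J)$

For a nonempty set $\mathcal H$ of admissible triples let $G(\mathcal H)$ be the graph with vertex set $V_L$ in which, for every triple in $\mathcal H$, consecutive points of $h(x,d,J)$ along its line are joined by segments. For Theorem 1 we shall use all admissible triples; the freedom to choose $\mathcal H$ is needed for Theorem 2.

**Lemma 2.** $G(\mathcal H)$ is a geometric graph with $\chi=2$. Its straight paths with at least one edge are exactly the subpaths, with at least one edge, of the paths on the $2k$ points of $h(x,d,J)$, $(x,d,J)\in\mathcal H$.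

*Proof.* *No edge passes through a third vertex.* An edge drawn on $\ell(x,d,J)$ joins consecutive points of $h(x,d,J)$, and by Lemma 1(i) the line contains no other points of $V_L$.

*The chromatic number.* Along $h(x,d,J)$ the levels are the elements of $T_J$ in increasing order, whose parities alternate. So every edge joins an odd level to an even level, and $\chi\le2$. Since $\mathcal H\neq\emptyset$ there is an edge, so $\chi=2$.

*The straight paths.* Each subpath mentioned is a straight path. Conversely, consider a straight path with an edge on $\ell(x,d,J)$, where $(x,d,J)\in\mathcal H$. All its vertices lie on this line, hence in $h(x,d,J)$ by Lemma 1(i). Each of its edges has both ends on this line. That edge comes from some triple of $\mathcal H$ whose line contains both ends, so its line is the same line, and by Lemma 1(ii) its triple is $(x,d,J)$. So all edges of the straight path join consecutive points of $h(x,d,J)$, and it is a subpath of the path on these points. $\square$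

The last argument also shows that each edge of $G(\mathcal H)$ comes from exactly one triple of $\mathcal H$. We shall use this for the girth.

## Every coloring looks like a level coloring somewhere

Given a coloring $\varphi$ of $V_L$ with $c$ colors, call an admissible triple $(x,d,J)$ **good** if the points of $h(x,d,J)$, ordered along the line, are colored $abab\cdots ab$ for some $a,b$ (possibly $a=b$).

The next lemma finds good triples. For Theorem 1 the case $z=0$, $m=1$ is enough; the scaled and shifted copies $z+m[L_0]^Q$ will allow us to count good triples later.

**Lemma 3.** Let $L_0$ be given by the Corollary for $Q$ and $r=c^{2N}$. Let $z\in\mathbb Z^Q$ and $m\ge1$ be such that $z+m[L_0]^Q\subseteq[L]^Q$. Then for every $c$-coloring $\varphi$ of $V_L$ there is a good admissible triple $(z+mx_0,\,md_0,\,J)$, where $x_0\in\mathbb Z^Q$, $d_0\ge1$, and $x_0+d_0e_q\in[L_0]^Q$ for all $q\in I$.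

*Proof.* **Step 1: record all levels at once.** Color $n\in[L_0]^Q$ by the vector
$$\big(\varphi(P(z+mn,\,i))\big)_{i\in[2N]}.$$
It is defined because $z+mn\in[L]^Q$, and it takes at most $c^{2N}=r$ values. By the Corollary there are $x_0$ and $d_0\ge1$ such that all points $x_0+d_0e_q$, $q\in I$, lie in $[L_0]^Q$ and have the same vector $\kappa=(\kappa_1,\dots,\kappa_{2N})$.

**Step 2: translate back to $V_L$.** Put $x=z+mx_0$ and $d=md_0$. Then $x+de_q=z+m(x_0+d_0e_q)\in[L]^Q$ for all $q\in I$, so $(x,d,J)$ is admissible for *every* $J\in\mathcal J$, and
$$\varphi(P(x+de_q,\,i))=\kappa_i\qquad\text{for all } q\in I,\ i\in[2N]. \tag{4}$$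
On the points $P(x+de_q,i)$ the color depends only on the level. This is the promised level coloring.

**Step 3: choose $J$ by pigeonhole.** The $N=(k-1)c^2+1$ pairs $(\kappa_{2j-1},\kappa_{2j})$ take at most $c^2$ values, so some $k$ of them are equal: there are $(a,b)$ and $J\in\mathcal J$ with $(\kappa_{2j-1},\kappa_{2j})=(a,b)$ for all $j\in J$. The points of $h(x,d,J)$ are $P(x+de_{J,i},i)$, $i\in T_J$. By (4) with $q=(J,i)$ their colors are $\kappa_i$, which in increasing order of $i\in T_J$ read $ab\,ab\cdots ab$. So $(x,d,J)$ is good. $\square$

**Proof of Theorem 1.** Take $L=L_0$, and let $\mathcal H$ be the set of all admissible triples. By Lemma 3 with $z=0$ and $m=1$, every $c$-coloring of $V_L$ has a good triple; in particular $\mathcal H\ne\emptyset$. By Lemma 2, $G(\mathcal H)$ is a geometric graph with $\chi=2$, the $2k$ points of the good triple form a straight path colored $abab\cdots ab$, and no straight path has more than $2k$ vertices. $\blacksquare$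

So Conjecture 10 is disproved.

## Large girth: counting good triples and deleting short cycles

We now prove Theorem 2 by the deletion method: choose triples at random, then remove one triple from each short cycle. With the family of all admissible triples, deletion cannot be controlled by counting. There are at most $|\mathcal J|L^{Q+1}$ triples, while our bound on the number of cycles of length $s\ge3$ will be of order $L^{Q+s-1}$, which is at least of order $L^{Q+2}$. If each triple is kept with probability of order $1/L$, the bound for cycles drops to order $L^{Q-1}$, while the number of triples stays of order $L^Q$. What we then need is that *every* coloring keeps of the order of $L^Q$ good triples. There are $c^{2NL^Q}$ colorings, so one good triple per coloring is far too little; we need very many.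

Keep $k,c$ and all the notation, with $L_0$ as in Lemma 3, and let $g\ge3$, as we may. Note that $Q=2k|\mathcal J|\ge 2$. We shall take $L\ge2L_0$ large. Constants, including those in $O(\cdot)$, may depend on $k,c,g$ and on the choices made from them, but not on $L$.

One observation is used twice. Since $Q\ge2$, if $x+de_q\in[L]^Q$ for all $q\in I$ and $d\ge1$, then $x\in[L]^Q$: for a coordinate $p$ choose $q\ne p$, and then $x_p=(x+de_q)_p\in[L]$. Moreover $x_q\ge1$ and $x_q+d\le L$ give $d<L$. The same holds with $L_0$ in place of $L$.

**Step 1: many good triples in every coloring.** We claim that for $L\ge2L_0$ every $c$-coloring of $V_L$ has at least $\delta L^{Q+1}$ good triples, where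
$$\delta=2^{-Q}(4L_0)^{-1}L_0^{-Q-1}.$$
Consider $z\in\{0,\dots,\lfloor L/2\rfloor\}^Q$ and $1\le m\le\lfloor L/(2L_0)\rfloor$. The coordinates of points of $z+m[L_0]^Q$ are at least $1$ and at most $L/2+mL_0\le L$, so Lemma 3 applies to $(z,m)$. There are $(\lfloor L/2\rfloor+1)^Q\ge(L/2)^Q$ choices of $z$, and at least $L/(4L_0)$ choices of $m$, because $\lfloor t\rfloor\ge t/2$ for $t\ge1$. So we have at least $(L/2)^Q\cdot L/(4L_0)$ pairs $(z,m)$, and for each one we fix a good triple $(x,d,J)=(z+mx_0,md_0,J)$ from Lemma 3, with its $(x_0,d_0)$.

How often can the same good triple arise? It and $(x_0,d_0)$ together determine $m=d/d_0$ and $z=x-mx_0$. By the observation, $x_0\in[L_0]^Q$ and $1\le d_0<L_0$, so there are at most $L_0^{Q+1}$ possible $(x_0,d_0)$. Hence each good triple arises from at most $L_0^{Q+1}$ pairs, and the number of good triples is at least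
$$\frac{(L/2)^Q\cdot L/(4L_0)}{L_0^{Q+1}}=\delta L^{Q+1}.$$

**Step 2: few sets $h$ through a vertex.** Every vertex is in at most $D:=|\mathcal J|L$ of the sets $h$. Indeed, if $P(y,i)\in h(x,d,J)$, then $i\in T_J$ and $x=y-de_{J,i}$. So $x$ is determined by $J$ and $d$, and there are $|\mathcal J|$ choices of $J$ and fewer than $L$ choices of $d$, by the observation.

**Step 3: counting cycles of sets.** A **cycle of length $s\ge2$** is a cyclic sequence $(h_1,v_1,h_2,v_2,\dots,h_s,v_s)$ with distinct sets $h_i$, distinct vertices $v_i$, and $v_i\in h_i\cap h_{i+1}$, indices mod $s$. For example, three sets $h_1,h_2,h_3$ meeting pairwise in three different points give a cycle of length 3. A cycle of length 2 would be two distinct sets sharing two points, which Lemma 1(ii) excludes. So $s\ge3$.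

We bound the number of cycles of length $s$ by choosing, in this order, $v_s$, then $h_1\ni v_s$, then $v_1\in h_1$, then $h_2\ni v_1$, and so on up to $h_{s-1}\ni v_{s-2}$ and $v_{s-1}\in h_{s-1}$. There are $|V_L|$ choices for $v_s$, at most $D$ for each of the $s-1$ sets, and $2k$ for each of the $s-1$ further vertices. Finally, $h_s$ contains the two distinct points $v_{s-1},v_s$, so by Lemma 1(ii) there is at most one choice for it. The number of cycles of length $s$ is therefore at most $|V_L|(2kD)^{s-1}=2NL^Q(2k|\mathcal J|L)^{s-1}$.

**Step 4: random selection.** Choose a constant $K$ with $\delta K/8\ge2N\ln c+1$, and let $L\ge K$. Select each admissible triple independently with probability $\rho=K/L$. We need two events to happen together.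

*Event A: every $c$-coloring of $V_L$ has at least $\frac12\delta KL^Q$ selected good triples.* For a fixed coloring the number $X$ of selected good triples is binomial with mean $\mu\ge\delta L^{Q+1}\cdot K/L=\delta KL^Q$, by Step 1. Chernoff's bound, $\Pr(X\le\mu/2)\le e^{-\mu/8}$, gives
$$\Pr\big(X<\tfrac12\delta KL^Q\big)\le e^{-\delta KL^Q/8}.$$
There are $c^{2NL^Q}$ colorings. By the union bound, A fails with probability at most
$$e^{(2N\ln c-\delta K/8)L^Q}\le e^{-L^Q}\le e^{-1}<\tfrac12 .$$

*Event B: there are fewer than $\frac14\delta KL^Q$ cycles of length in $[3,g]$ all of whose sets are selected.* The $s$ sets of a cycle are distinct, so all are selected with probability $\rho^s$. By Step 3 the expected number of such cycles is at most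
$$\sum_{s=3}^g2NL^Q(2k|\mathcal J|L)^{s-1}\Big(\frac KL\Big)^s=O(L^{Q-1}).$$
By Markov's inequality B fails with probability $O(L^{-1})$, which is below $\frac12$ for large $L$.

So for large $L$ some outcome satisfies both A and B. Fix such an outcome.

**Step 5: deletion.** Remove from the selected triples one triple of each cycle counted in B, and let $\mathcal H$ be the remaining family. It contains no cycle of length at most $g$: such a cycle would consist of selected sets, and one of them was removed. Fewer than $\frac14\delta KL^Q$ triples were removed, so for every $c$-coloring $\mathcal H$ still contains more than $\frac14\delta KL^Q>0$ good triples. In particular $\mathcal H\ne\emptyset$. By Lemma 2, $G=G(\mathcal H)$ is a geometric graph with $\chi(G)=2$, its straight paths have at most $2k$ vertices, and in every $c$-coloring a good triple of $\mathcal H$ is a straight path on $2k$ vertices colored $abab\cdots ab$. So $G$ has all the properties in Theorem 1.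

**Step 6: from cycles of sets to girth.** We show that $G$ has no graph cycle of length at most $g$. Suppose there is one, of length $s\le g$. Each of its edges belongs to exactly one $h\in\mathcal H$. Not all of its edges belong to the same $h$, because the edges of one $h$ form a path. Group the cyclic sequence of edges into maximal runs belonging to the same $h$, and let $v_i$ be the vertex where the $i$-th run ends and the next begins. This gives a cyclic sequence $(h_1,v_1,\dots,h_r,v_r)$ of sets in $\mathcal H$ with
$$2\le r\le s,\quad v_i\text{ distinct},\quad v_i\in h_i\cap h_{i+1},\quad h_i\ne h_{i+1}\ \text{(cyclically)}. \tag{5}$$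
This is almost a cycle of sets, except that non-neighboring sets may coincide. To repair this, take among all sequences in $\mathcal H$ that satisfy (5), with $r$ between $2$ and $s$, one with $r$ minimal.

First, $r\ne2$: otherwise $h_1\ne h_2$ would share the two distinct points $v_1,v_2$, against Lemma 1(ii).

Second, the $h_i$ are distinct. Suppose $h_i=h_j$ with $i<j$. By (5), $h_i$ and $h_j$ are not cyclically adjacent, so $j-i\ge2$ and $(i,j)\ne(1,r)$. Consider
$$(h_i,v_i,h_{i+1},v_{i+1},\dots,h_{j-1},v_{j-1}),$$
which has length $j-i$ with $2\le j-i<r$. Its vertices are distinct. The memberships and inequalities in (5) are inherited, except at the closing point, where $v_{j-1}\in h_{j-1}\cap h_j=h_{j-1}\cap h_i$ and $h_{j-1}\ne h_j=h_i$. So it is a shorter sequence satisfying (5), contradicting minimality.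

Thus our minimal sequence is a cycle of sets in $\mathcal H$ of length between $3$ and $g$, which Step 5 excludes. Hence $G$ has girth $>g$, and Theorem 2 is proved. $\blacksquare$

## Which pairs $(\chi,\bar\pi)$ occur

**Proof of Theorem 3, part 1.** The equality $\bar\pi(G)=\chi(G)$ for graphs whose straight paths have at most 3 vertices was proved in the test on short straight paths. The contrasting statement is Theorem 2 with $k=2$ and arbitrary $c$: there straight paths have at most 4 vertices, and $abab$ is a repetition, so $\bar\pi>c$.

**Proof of Theorem 3, part 2.** *Only these pairs occur.* If a nonempty $G$ has $\chi(G)=1$, it has no edges and $\bar\pi(G)=1$; a single vertex shows that $(1,1)$ occurs. If $\chi(G)=q\ge2$, then $\bar\pi(G)\ge q$ by (1).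

Now let $m\ge q\ge2$ and $g$ be given. We construct a graph with the pair $(q,m)$ in three steps.

**Step 1: deleting a vertex lowers $\bar\pi$ by at most 1.** Let $v$ be a vertex of a geometric graph $G$. Then $G-v$ is again a geometric graph, and we claim
$$\bar\pi(G-v)\le\bar\pi(G)\le\bar\pi(G-v)+1 \tag{6}$$
(whenever $G-v$ is nonempty). The first inequality holds by restricting a coloring, as straight paths of $G-v$ are straight paths of $G$. For the second, color $G-v$ optimally and give $v$ a new color. A segment of the color sequence of a straight path is the color sequence of a straight path again, so it suffices to see that no straight path has a repetition as its whole color sequence. If the path contains $v$, the new color occurs in the sequence exactly once, whereas in a repetition every color occurs at least twice. If it avoids $v$, it is a straight path of $G-v$.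

**Step 2: a bipartite graph with $\bar\pi$ exactly $m$.** Take $G$ from Theorem 2 with $k=2$, $c=m$ and this $g$. Then $\chi(G)=2$ and $\bar\pi(G)>m$. Delete vertices one by one until a single vertex, with $\bar\pi=1$, remains. By (6), $\bar\pi$ never increases and drops by at most 1 each time, so some graph $G'$ on the way has $\bar\pi(G')=m$. Since $m\ge2$, $G'$ has an edge, and so $\chi(G')=2$. As $G'$ is obtained by deleting vertices, it still has girth $>g$ and straight paths on at most 4 vertices.

**Step 3: raising $\chi$ to $q$ without adding long straight paths.** Let $H$ be a graph with $\chi(H)=q$ and girth $>g$. It exists by Erdős (Canad. J. Math. 11 (1959)): there are graphs of girth $>g$ with chromatic number at least $q$, and deleting vertices one by one, which lowers $\chi$ by at most 1 each time, we reach chromatic number exactly $q$.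

Keep the drawing of $G'$, and add the vertices of $H$ to the plane one at a time, each different from all earlier points and off every line through two previously placed vertices (of $G'$ or $H$). This is possible, since finitely many points and lines do not cover the plane. Draw the edges of $H$ as segments. No three collinear vertices include a vertex of $H$: otherwise the last placed of the three is a vertex of $H$, and it lies on the line through the other two. Consequently no edge of $H$ passes through a third vertex, no edge of $G'$ passes through a vertex of $H$, and the disjoint union $G'\cup H$ is a geometric graph. A straight path with at least 3 vertices contains no vertex of $H$, so it is a straight path of $G'$. A straight path with at most 2 vertices lies in $G'$ or in $H$, as there are no edges between them. So all straight paths have at most 4 vertices, and the girth is $>g$.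

Finally, $\chi(G'\cup H)=\max(2,q)=q$. The straight paths inside $H$ have at most 2 vertices, so a coloring is straight nonrepetitive exactly when it is so on $G'$ and proper on $H$. Hence
$$\bar\pi(G'\cup H)=\max(\bar\pi(G'),\chi(H))=\max(m,q)=m. \qquad\blacksquare$$

**Remark (crossings are necessary).** For geometric graphs without crossing edges, $\bar\pi$ is bounded by an absolute constant. Such graphs are planar. The ordinary nonrepetitive chromatic number asks for nonrepetitive color sequences on *all* paths, so $\bar\pi(G)$ is at most this number, and for planar graphs it is at most 768 (Dujmović, Esperet, Joret, Walczak, Wood, *Advances in Combinatorics* 2020:5). The proofs above do not use this remark.
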